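# Maximal Induced Forests in NC by Repeated Maximal Independent Sets

## 1. Adding non-interfering vertices round by round: complete graphs, cycles, stars

Given an undirected graph $G$, we want a set $S$ of vertices such that the induced subgraph $G[S]$ has no cycle, and such that every vertex outside $S$ would close a cycle if we added it. "Maximal" means only that no single vertex can be added; we do not ask for the largest such set. On one processor this is trivial: go through the vertices in some order and keep each one that does not close a cycle. The issue is parallel time. Can such an $S$ be found in time polylogarithmic in $n=|V(G)|$, with polynomially many processors?

The edge version of the question (a maximal cycle-free set of edges) is the computation of a spanning forest, and efficient parallel algorithms for it are known. The vertex version behaves differently. All maximal cycle-free edge sets of a graph have the same size, but maximal cycle-free vertex sets need not. In the complete bipartite graph with sides $\{a,b\}$ and $\{x_1,\dots,x_k\}$, $k\ge 3$, the set $\{a,b,x_1\}$ is maximal, since each further $x_i$ closes the 4-cycle $a\,x_1\,b\,x_i$. The set $\{a,x_1,\dots,x_k\}$ is also maximal, since $b$ closes the same kind of cycle. The first has $3$ vertices and the second $k+1$. The paper "Finding Maximal Cycle-Free Subgraphs in Parallel", from which the problem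 is taken, lists the vertex problem among natural maximality problems whose parallel complexity remains unresolved.

The answer one would first guess is *yes, and by the obvious loop*. A maximal independent set (MIS: a set of pairwise non-adjacent vertices to which no vertex can be added) can be found fast in parallel, so we use MIS as a black box. Start with $S$ an MIS of $G$; this is a forest without edges. Call a vertex outside $S$ *addable* if adding it alone keeps the set a forest. Call two addable vertices *interfering* if they are adjacent or if some component of $G[S]$ contains a neighbor of both. In each round, add to $S$ an MIS of the interference graph on the addable vertices. Stop when nothing is addable.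

The loop is correct. The vertices added in one round are pairwise non-adjacent and touch disjoint families of components. Each of them has exactly one neighbor in each component it touches, since two neighbors would close a cycle. So each new vertex glues together its own private group of trees into one tree, and no cycle arises. When the loop stops, $S$ is maximal. Only the number of rounds is in doubt, so we test it.

On the complete graph $K_n$, $n\ge 2$, the start is $S=\{v\}$. All other vertices are addable and they interfere pairwise, so one vertex $u$ is added. Any third vertex is adjacent to both ends of the edge $uv$ and is no longer addable. One round.

On the 6-cycle with vertices $0,1,\dots,5$, let the MIS be $\{0,2,4\}$. The addable vertices $1,3,5$ interfere pairwise, because any two of them have a common neighbor in $S$. Say $1$ is added; the components are now $\{0,1,2\}$ and $\{4\}$. Both $3$ and $5$ are addable, and they interfere. Say $3$ is added; then $5$ has two neighbors in the path $0,1,2,3,4$ and is not addable. Two rounds, and $S=\{0,1,2,3,4\}$.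

On the star with center $s$ and leaves $v_1,\dots,v_k$, suppose the MIS routine returns $\{s\}$. Every leaf is addable, and every two leaves interfere because both touch the component containing $s$. Each round adds one leaf, so the loop needs $k=n-1$ rounds. (Had the routine returned the $k$ leaves, one round would do; but the routine is a black box and we cannot choose.)

So the loop as stated is too slow. The first half of the guess will turn out to be right and the second half wrong. Before repairing the loop we fix the exact problem and the theorems.

## 2. The extension problem, NC, and the theorems

Graphs are finite and simple, $n=|V|$, $m=|E|$, and we assume $n\ge2$ whenever $\log n$ appears in a bound. The model is the PRAM: processors working in lockstep on a shared memory. In the EREW version no cell may be read or written by two processors at once; in the CRCW version both are allowed. One CRCW step can be simulated on an EREW PRAM with polynomially many processors at the cost of a factor $O(\log n)$ in time. A problem is in **NC** if it can be solved in time polylogarithmic in the input size with polynomially many processors.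

We prove a version of the problem with a prescribed part and a restricted set of allowed vertices.

**Extension problem MF$(G,X,S_0)$.** Given $S_0\subseteq V$ with $G[S_0]$ a forest and $X\subseteq V\setminus S_0$, find $S$ with $S_0\subseteq S\subseteq S_0\cup X$ such that $G[S]$ is a forest and $G[S\cup\{v\}]$ contains a cycle for every $v\in X\setminus S$.

The maximal forest problem MF of Section 1 is the case $S_0=\emptyset$, $X=V$. As a small example with a prescribed part, let $G$ be a triangle $r,a,b$, $S_0=\{r\}$, $X=\{a,b\}$. The solutions are $\{r,a\}$ and $\{r,b\}$.

**Theorem 1.** MF, and more generally MF$(G,X,S_0)$, is in NC. It is solved by at most $1+2(\lfloor\log_2 n\rfloor+1)$ successive MIS computations, each on a graph with at most $n$ vertices, plus $O(\log n)$ rounds of NC operations (connected components and local tests). This gives deterministic time $O(\log^3 n)$ with polynomially many processors.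

**Theorem 2.**

1. MF$(G,X,S_0)$ is solvable by a randomized CRCW PRAM algorithm in $O(\log^3 n)$ time with probability at least $1-1/n$, using $O(n+m)$ processors. Its output is always correct.
2. Given a hypergraph, a maximal Berge-acyclic set of hyperedges can be found in NC.
3. MIS reduces to a single call of the extension problem. So, up to the $O(\log n)$ sequential calls of Theorem 1 and standard NC operations, the extension problem and MIS are equivalent.
4. The lexicographically first maximal induced forest is P-complete to compute.

The terms in items 2 and 4 are defined in Section 9, where they are used. We rely on four published results.

- (L) M. Luby, *A simple parallel algorithm for the maximal independent set problem*, SIAM J. Comput. 15 (1986): an MIS of a graph with $N$ vertices and $M$ edges can be found deterministically on an EREW PRAM in $O(\log^2 N)$ time with polynomially many processors. (Membership of MIS in NC is due to Karp and Wigderson, J. ACM 32 (1985).)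
- (SV) Y. Shiloach and U. Vishkin, J. Algorithms 3 (1982): connected components in $O(\log n)$ time with $O(n+m)$ processors on a CRCW PRAM.
- (Co) R. Cole, SIAM J. Comput. 17 (1988): sorting $N$ keys in $O(\log N)$ time with $O(N)$ processors.
- (C) S. Cook, Inform. and Control 64 (1985): the lexicographically first MIS is P-complete. This is used only for Theorem 2.4.

## 3. Alive vertices and the bipartite graph of vertices and components

This section records when one vertex can be added and when many can be added together. Throughout, $S_0\subseteq S\subseteq S_0\cup X$ and $G[S]$ is a forest.

**Definition.** $\mathrm{Comp}(S)$ is the set of components of $G[S]$. For $v\notin S$, $\Gamma_S(v)\subseteq\mathrm{Comp}(S)$ is the set of components that contain a neighbor of $v$; these components are *adjacent* to $v$. A vertex $v\in X\setminus S$ is *alive* for $S$ if $G[S\cup\{v\}]$ is a forest.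

For example, in the 6-cycle with $S=\{0,1,2,4\}$ and $X\supseteq\{3,5\}$, $\mathrm{Comp}(S)$ consists of $\{0,1,2\}$ and $\{4\}$. Both $3$ and $5$ are alive and adjacent to both components. For $S=\{0,1,2,3,4\}$, the vertex $5$ is adjacent to the only component and is not alive.

By definition, $S$ solves MF$(G,X,S_0)$ if and only if no vertex is alive for $S$.

**Fact A.** A vertex $v\in X\setminus S$ is alive if and only if it has exactly one neighbor in each $K\in\Gamma_S(v)$.

*Proof.* If $v$ has two neighbors in some $K$, then $K$ is connected, so it contains a path between them, and this path together with $v$ is a cycle. Conversely, suppose $G[S\cup\{v\}]$ contains a cycle. Since $G[S]$ has none, the cycle passes through $v$. Deleting $v$ from it leaves a path of $G[S]$ whose ends are two distinct neighbors of $v$, and these lie in one component. $\square$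

**Fact B.** If $S\subseteq S'$, $G[S']$ is a forest and $v$ is alive for $S'$, then $v$ is alive for $S$.

*Proof.* We have $v\in X\setminus S'\subseteq X\setminus S$, and $G[S\cup\{v\}]$ is a subgraph of the forest $G[S'\cup\{v\}]$. $\square$

So a vertex that is not alive never becomes alive again. Next, when may a whole set $T$ of alive vertices be added at once?

**Lemma 1.** Let $T$ be a set of alive vertices, pairwise non-adjacent in $G$. Let $B$ be the bipartite graph with sides $T$ and $\mathrm{Comp}(S)$, with $t$ joined to $K$ iff $K\in\Gamma_S(t)$. If $B$ is a forest, then $G[S\cup T]$ is a forest. Its components correspond bijectively to the components of $B$ by expanding each node $K$ to its vertex set.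

*Proof.* Contract each $K\in\mathrm{Comp}(S)$, which is connected, to a single node in $G[S\cup T]$. There are no edges inside $T$ and none between different components of $G[S]$. By Fact A each $t$ sends exactly one edge to each $K\in\Gamma_S(t)$. So the contraction yields exactly $B$, without multiple edges. Contracting connected pieces does not change the component structure, so the components of $G[S\cup T]$ correspond to those of $B$ as claimed.

It remains to exclude cycles, which we do by counting edges. Let $c=|\mathrm{Comp}(S)|$ and let $c'$ be the common number of components of $B$ and $G[S\cup T]$. The forest $G[S]$ has $|S|-c$ edges. The edges between $T$ and $S$ correspond to the edges of $B$, and since $B$ is a forest on $|T|+c$ nodes with $c'$ components, there are $|T|+c-c'$ of them. In total $G[S\cup T]$ has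
$$(|S|-c)+(|T|+c-c')=|S\cup T|-c'$$
edges. A graph whose number of edges equals its number of vertices minus its number of components is a forest. $\square$

In the loop of Section 1, $B$ is a disjoint union of stars centered at the new vertices, plus isolated nodes. Lemma 1 permits much more, and we shall use this.

## 4. A spider on which counting components fails

The star suggests a repair. Two alive vertices that each touch only one component need not compete for that component: both can hang on it as leaves, unless they are adjacent to each other. So before each round of gluing, let us hang leaves. Among the alive vertices $v$ with $|\Gamma_S(v)|=1$, take an MIS $T$ of the subgraph of $G$ that they induce, and add all of $T$. In $B$ every vertex of $T$ has degree $1$, so $B$ is a forest, and no two old components are merged.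

After this step, every vertex still alive touches at least two components. If it touched two before, it still does, as nothing was merged. If it touched only one component $K$, then by maximality of $T$ it is adjacent to some $t\in T$. Had $t$ been hung on $K$ as well, the vertex would have two neighbors in one component and would not be alive. So $t$ hangs on another component, which the vertex now touches too. In the subsequent gluing step each new vertex therefore merges at least two components. One would like to conclude that the number of components halves and that $O(\log n)$ rounds suffice.

This conclusion is wrong. Take the *spider* with vertices $s$, $t_1,\dots,t_k$, $c_1,\dots,c_k$ and edges $st_i$, $t_ic_i$ for all $i$. The set $\{s,c_1,\dots,c_k\}$ is an MIS; suppose this is the start. Each $t_i$ is alive and touches the two components $\{s\}$ and $\{c_i\}$. There are no leaves to hang. All the $t_i$ touch $\{s\}$, so they interfere pairwise, and the gluing step adds only one of them, say $t_1$. Afterwards each remaining $t_i$ touches $\{s,t_1,c_1\}$ and $\{c_i\}$, and again they interfere pairwise. One vertex is added per round: $k=(n-1)/2$ rounds.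

The failure is located precisely. Each glued vertex uses up at least two components, but the components touched by *no* glued vertex are not used up, and there may be very many of them. So the number of all components need not drop by a constant factor.

Now look at the spider after $t_1$ has been added. Components $\{c_2\},\dots,\{c_k\}$ were left untouched, yet every vertex $t_i$ that is still alive touches the big component $\{s,t_1,c_1\}$. This is no accident. The glued vertices formed a maximal non-interfering set, so every vertex that is alive after the gluing step interferes with a glued vertex $t$, and hence touches the new component containing $t$. *The components that contain a glued vertex already see every alive vertex.* So we may keep only these on the list that measures progress and retire all others, even though they still exist. That list has at most half its former length.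

The price is paid in the leaf-hanging step. "Touches only one component" must now mean "touches only one *listed* component", and such a vertex may touch retired components as well. These are allowed to come along: in the spider, all of $t_2,\dots,t_k$ can be added at once, each dragging its own retired component $\{c_i\}$ with it. They must only not share retired components. If $u$ and $v$ touch the same listed component $w$ and the same retired component $K$, then $w,u,K,v$ is a cycle in $B$. Sharing must be forbidden even when the listed components differ. Suppose $u$ touches $w_1,K$; $v$ touches $w_2,K$; $x$ touches $w_1,K'$; $y$ touches $w_2,K'$. Then $w_1,u,K,v,w_2,y,K',x$ is a cycle in $B$, although any two of these four vertices that share a retired component touch different listed ones.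

## 5. The invariant and the two-step phase

The algorithm keeps an induced forest $S$ and a set $\mathcal W$ of its components, the list of the previous section, with the following invariant.

**(Inv)** $G[S]$ is a forest, $\mathcal W\subseteq\mathrm{Comp}(S)$, and every alive vertex is adjacent to at least one component in $\mathcal W$.

**Initialization.** Let $A_0$ be the set of vertices of $X$ with no neighbor in $S_0$. Let $I$ be an MIS of $G[A_0]$, and put $S:=S_0\cup I$, $\mathcal W:=\mathrm{Comp}(S)$.

For MF itself, $A_0=V$, $I$ is an MIS of $G$, $S=I$, and $\mathcal W$ consists of the singletons of $I$. In general (Inv) holds for the following reasons. The vertices of $I$ have no neighbors in $S_0$ and none in $I$, so $G[S]$ is $G[S_0]$ plus isolated vertices, a forest. A vertex $v\in X\setminus S$ either has a neighbor in $S_0$, or lies in $A_0\setminus I$ and has a neighbor in $I$ by maximality of $I$. So it is adjacent to some component of $G[S]$, and all of these are in $\mathcal W$. Moreover $|\mathcal W|\le n$.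

While there is an alive vertex, the following phase is repeated.

**Step (a): hang vertices on listed components.** Let $A_1$ be the set of alive $v$ with $|\Gamma_S(v)\cap\mathcal W|=1$. For $v\in A_1$ write $\Gamma_S(v)=\{w(v)\}\cup U(v)$ with $w(v)\in\mathcal W$ and $U(v)\cap\mathcal W=\emptyset$. Say that distinct $u,v\in A_1$ *conflict* if $uv\in E$ or $U(u)\cap U(v)\ne\emptyset$. Let $T_a$ be an MIS of the conflict graph on $A_1$. Put $S_a:=S\cup T_a$, and let $\mathcal W_a$ be the set of components of $G[S_a]$ that contain a member of $\mathcal W$.

**Step (b): glue, and make the new list.** Let $A_2$ be the set of vertices alive for $S_a$. Say that distinct $u,v\in A_2$ *conflict* if $uv\in E$ or $\Gamma_{S_a}(u)\cap\Gamma_{S_a}(v)\ne\emptyset$. Let $T_b$ be an MIS of this conflict graph. Put $S':=S_a\cup T_b$, and let $\mathcal W'$ be the set of components of $G[S']$ that contain a vertex of $T_b$. Replace $(S,\mathcal W)$ by $(S',\mathcal W')$.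

Here $w(v)$ is the one listed component that $v$ touches and $U(v)$ is the set of retired ones. The set $\mathcal W_a$ is used only in the proof; the algorithm never needs it.

On the star with start $\{s\}$, step (a) finds $A_1=\{v_1,\dots,v_k\}$ with all $U(v_i)=\emptyset$ and no conflicts, so all leaves are added in one phase.

On the spider with start $\{s,c_1,\dots,c_k\}$, the first phase has $A_1=\emptyset$, since each $t_i$ touches two listed components. Step (b) adds one vertex, say $t_1$, and $\mathcal W'$ consists of the single component $\{s,t_1,c_1\}$. In the second phase $A_1=\{t_2,\dots,t_k\}$ with $U(t_i)=\{\{c_i\}\}$. These sets are disjoint and the $t_i$ are pairwise non-adjacent, so there is no conflict and all of them are added. For $k\ge 2$ the run takes exactly two phases, whatever $k$ is.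

## 6. Step (a) leaves every alive vertex with two listed components

**Lemma 2.** If (Inv) holds for $(S,\mathcal W)$, then:

- (i) $G[S_a]$ is a forest;
- (ii) distinct members of $\mathcal W$ lie in distinct components of $G[S_a]$, so $|\mathcal W_a|=|\mathcal W|$;
- (iii) every vertex alive for $S_a$ is adjacent to at least two components in $\mathcal W_a$.

**Proof of (i) and (ii): the graph $B$ is a forest with at most one listed node per component.** The aim is to apply Lemma 1 with $T=T_a$. The vertices of $T_a$ are alive for $S$, and they are pairwise non-adjacent in $G$ since adjacency is a conflict. So $B$ is defined, and we examine its shape. The sets $U(t)$, $t\in T_a$, are pairwise disjoint, because a common element is a conflict, and they contain no member of $\mathcal W$. A node $K\in\mathrm{Comp}(S)\setminus\mathcal W$ of $B$ is joined to $t$ only if $K\in U(t)$, which happens for at most one $t$. So every node $K\notin\mathcal W$ has degree at most $1$ in $B$.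

Delete all these nodes. Each $t\in T_a$ then has degree exactly $1$, its neighbor being $w(t)\in\mathcal W$. What remains is a disjoint union of stars centered at the members of $\mathcal W$, one star for each member (possibly a single node). Putting back the nodes $K\notin\mathcal W$, each of degree at most $1$ and joined only to vertices of $T_a$, creates no cycle and joins no two of these stars. Hence $B$ is a forest in which each component contains at most one member of $\mathcal W$. By Lemma 1, $G[S_a]$ is a forest, which is (i). By the correspondence of components in Lemma 1, distinct members of $\mathcal W$ lie in distinct components of $G[S_a]$, which is (ii).

**Proof of (iii): a rejected vertex touches the component of a vertex that rejected it.** Let $v$ be alive for $S_a$. By Fact B it is alive for $S$, so (Inv) gives $|\Gamma_S(v)\cap\mathcal W|\ge1$.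

If $|\Gamma_S(v)\cap\mathcal W|\ge2$, then $v$ has neighbors in two members of $\mathcal W$. By (ii) these lie in two distinct components of $G[S_a]$, both in $\mathcal W_a$. So $v$ is adjacent to two members of $\mathcal W_a$.

Otherwise $|\Gamma_S(v)\cap\mathcal W|=1$, so $v\in A_1$. Since $v$ is alive for $S_a$, it is not in $S_a$, hence $v\in A_1\setminus T_a$. By maximality of $T_a$, $v$ conflicts with some $t\in T_a$. We now name two neighbors of $v$ in $S_a$.

*The neighbor $y$.* If $vt\in E$, put $y=t$. If not, there is $K\in U(v)\cap U(t)$, and we let $y$ be a neighbor of $v$ in $K$. Let $P$ be the component of $G[S_a]$ that contains $t$. In the first case $y=t\in P$. In the second case $t$ has a neighbor in the connected set $K$, so $K\subseteq P$ and $y\in P$. The vertex $t$ also has a neighbor in $w(t)$, so $P$ contains $w(t)\in\mathcal W$. Therefore $P\in\mathcal W_a$.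

*The neighbor $x$.* Let $x$ be a neighbor of $v$ in $w(v)$, and let $Q$ be the component of $G[S_a]$ containing $w(v)$. Then $Q\in\mathcal W_a$ and $x\in Q$.

*They are different.* If $y=t$, then $y\notin S$ while $x\in S$. If $y\in K$ with $K\in U(v)$, then $K\ne w(v)$, and $x$ and $y$ lie in different components of $G[S]$. In both cases $x\ne y$.

Since $v$ is alive for $S_a$, Fact A says that it has only one neighbor in each component of $G[S_a]$ that it touches. So the distinct neighbors $x\in Q$ and $y\in P$ lie in different components, that is, $P\ne Q$. Thus $v$ is adjacent to the two members $P,Q$ of $\mathcal W_a$. $\square$

In the last paragraph being alive does the work: if $P=Q$, the vertex $v$ closes a cycle, is no longer alive, and needs no further attention.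

## 7. Step (b) halves the list; counting phases

**Lemma 3.** If (Inv) holds for $(S,\mathcal W)$, then (Inv) holds for $(S',\mathcal W')$, and $|\mathcal W'|\le|\mathcal W|/2$.

**Proof, first part: $G[S']$ is a forest and $|\mathcal W'|=|T_b|$.** We apply Lemma 1 to $S_a$, a forest by Lemma 2(i), and $T_b$. The vertices in $T_b$ are alive for $S_a$, pairwise non-adjacent, and the sets $\Gamma_{S_a}(t)$, $t\in T_b$, are pairwise disjoint. So in $B$ every node of $\mathrm{Comp}(S_a)$ has degree at most $1$, and $B$ is a disjoint union of stars centered at the vertices of $T_b$, together with isolated nodes. Hence $G[S']$ is a forest, and each $t\in T_b$ lies in its own component of $G[S']$. Since $\mathcal W'$ is the set of these components, $\mathcal W'\subseteq\mathrm{Comp}(S')$ and $|\mathcal W'|=|T_b|$.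

**Second part: the halving.** By Lemma 2(iii), each $\Gamma_{S_a}(t)$ with $t\in T_b$ contains at least two members of $\mathcal W_a$. These sets are disjoint, so by Lemma 2(ii)
$$2|T_b|\le|\mathcal W_a|=|\mathcal W|,\qquad\text{hence}\qquad |\mathcal W'|\le|\mathcal W|/2. \tag{1}$$

**Third part: every vertex alive for $S'$ touches $\mathcal W'$.** Let $v$ be alive for $S'$. By Fact B it is alive for $S_a$, so $v\in A_2$. It is not in $S'$, so $v\notin T_b$. By maximality of $T_b$, $v$ conflicts with some $t\in T_b$: either $v$ is adjacent to $t$, or $v$ is adjacent to a component in $\Gamma_{S_a}(t)$. Both $t$ and every component in $\Gamma_{S_a}(t)$ are contained in the component of $G[S']$ that contains $t$, and this component belongs to $\mathcal W'$. So $v$ is adjacent to a member of $\mathcal W'$, and (Inv) holds for $(S',\mathcal W')$. $\square$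

**Correctness and number of phases.** The aim is to show that the algorithm stops with a solution after at most $\lfloor\log_2n\rfloor+1$ phases. We have $S_0\subseteq S\subseteq S_0\cup X$ throughout, since only vertices of $X$ are ever added. By Lemma 3, (Inv) holds after every phase. When the algorithm stops, no vertex is alive, so $S$ is a solution.

Initially $|\mathcal W|\le n$, and by (1) we have $|\mathcal W|\le n/2^i$ after $i$ phases. If another phase is then entered, some vertex is alive, so $\mathcal W\ne\emptyset$ by (Inv). This gives $1\le n/2^i$, that is, $i\le\lfloor\log_2n\rfloor$. So at most $\lfloor\log_2n\rfloor+1$ phases take place.

**Parallel cost: end of the proof of Theorem 1.** It remains to bound the time of a phase. There is one MIS call in the initialization and there are two in each phase, so there are at most $1+2(\lfloor\log_2n\rfloor+1)$ calls in all. Each is on a graph whose vertices are vertices of $X$, so on at most $n$ vertices, and takes $O(\log^2n)$ time with polynomially many processors by (L).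

The other operations are the following.

- The components of $G[S]$, and later of $G[S_a]$ and $G[S']$, are computed by (SV) in $O(\log n)$ time, each component being named by a label from $\{1,\dots,n\}$.
- For every pair $(v,K)$ one counts the neighbors of $v$ with label $K$. A sum of $n$ bits takes $O(\log n)$ time with $n$ processors by a binary tree, so all $n^2$ sums take $O(\log n)$ time with $O(n^3)$ processors. The pairs with positive count give $\Gamma_S(v)$. By Fact A, $v\in X\setminus S$ is alive iff all its counts are at most $1$, which is an AND of $n$ bits.
- $\mathcal W$ is stored as a bit for each label. The numbers $|\Gamma_S(v)\cap\mathcal W|$ are sums of $n$ bits; they give $A_1$, and then $w(v)$ and the bits of $U(v)$.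
- For each pair $u,v$ of candidates, the conflict test is an OR of at most $n+1$ bits: $uv\in E$, or for some label $K$ both $U(u)$ and $U(v)$ (in step (b), both $\Gamma_{S_a}(u)$ and $\Gamma_{S_a}(v)$) contain $K$. All pairs together take $O(\log n)$ time with $O(n^3)$ processors.
- The new list $\mathcal W'$ is obtained by marking the label of each $t\in T_b$ in $G[S']$.

So a phase takes $O(\log^2n)$ time, dominated by the two MIS calls. With $O(\log n)$ phases the total is $O(\log^3n)$ time with polynomially many processors. The component algorithm (SV) uses concurrent reads and writes; on an EREW PRAM the simulation costs at most another factor $O(\log n)$. Hence MF, and more generally MF$(G,X,S_0)$, is in NC. This proves Theorem 1. $\blacksquare$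

## 8. Linear processors with random priorities

We now prove Theorem 2.1: $O(\log^3n)$ time with probability at least $1-1/n$, on $O(n+m)$ processors of a CRCW PRAM, and never a wrong output. The algorithm is the same; only the implementation changes. The obstacle is that a conflict graph can have many more edges than $G$. On the star with start $\{s\}$, the rule of step (b) applied to the leaves would give a complete graph on $n-1$ vertices, although $m=n-1$. So conflict graphs must not be written down.

**Step 1: conflicts as shared resources.** This step replaces the conflict graph by a list of length $O(m)$. In each MIS computation call the vertices of the conflict graph *candidates*. The *resources* of a candidate $v$ are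

- the edges of $G$ at $v$ whose two endpoints are both candidates, and
- the components in $U(v)$ in step (a), respectively in $\Gamma_{S_a}(v)$ in step (b); in the initialization there are none of these.

Two distinct candidates $u,v$ share an edge resource iff $uv\in E$, and share a component resource iff $U(u)\cap U(v)\ne\emptyset$, respectively $\Gamma_{S_a}(u)\cap\Gamma_{S_a}(v)\ne\emptyset$. So they conflict iff they share a resource. In the initialization this is adjacency in $G[A_0]$, as required.

The number of incidences (candidate, resource) is at most $2m$. Candidates are outside the current forest, and by Fact A an alive $v$ touches as many components as it has neighbors in the forest. So $v$ has at most one resource for each of its neighbors in $G$, and the degrees sum to $2m$.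

**Step 2: the rounds.** This step computes an MIS of the conflict graph from the resource lists. In each round every remaining candidate draws an independent uniform integer priority from $\{1,\dots,n^4\}$, with ties broken by index. A remaining candidate is *selected* if it has the smallest priority among the remaining users of each of its resources (so a candidate with no shared resource is selected). Then the selected candidates, and all candidates sharing a resource with one of them, are removed. Rounds are repeated until no candidate remains.

Two candidates selected in the same round share no resource, since both would have to be the unique smallest user of it. A candidate that shares a resource with one selected earlier has been removed. So the selected set is independent in the conflict graph. Each candidate that is not selected was removed because it conflicts with a selected one. So when no candidate remains, the selected set is an MIS of the conflict graph. In each round at least one candidate is selected, namely the one with the smallest priority of all, so the process always ends after at most $n$ rounds. Therefore the output is always correct; only the running time is random.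

**Step 3: one round in $O(\log n)$ time with $O(n+m)$ processors.** Sort the list of incidences once by resource and once by candidate, using (Co), and link the two copies of each incidence. In a round, a segmented minimum over each resource finds its smallest remaining user, and a segmented AND over each candidate tells whether it is selected. A segmented OR over each resource then tells whether a selected candidate uses it, and a segmented OR over each candidate tells whether it is removed. Segmented minima, ANDs and ORs over a list of length $O(m)$ take $O(\log n)$ time with $O(n+m)$ processors by parallel prefix computation.

**Step 4: a constant fraction of the conflict edges disappears in expectation.** Fix the state before a round, and let $H$ be the conflict graph of the remaining candidates, with degrees $d$ and closed neighborhoods $N[v]$. It has at most $n$ vertices. The probability that two of the priorities coincide is at most $\binom n2 n^{-4}\le n^{-2}$. Condition on the event that the priorities are distinct; then their order is uniformly random.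

For an ordered pair $(v,w)$ with $vw\in E(H)$, let $\mathcal E_{v\to w}$ be the event that $v$ has the smallest priority in $N[v]\cup N[w]$. Since $v$ and $w$ both lie in both closed neighborhoods, this set has at most $(d(v)+1)+(d(w)+1)-2=d(v)+d(w)$ elements. Hence
$$\Pr[\mathcal E_{v\to w}]\ge\frac1{d(v)+d(w)}. \tag{2}$$
If $\mathcal E_{v\to w}$ occurs, then $v$ is smallest in $N[v]$, which contains all remaining users of its resources. So $v$ is selected, $w$ is removed, and all $d(w)$ edges of $H$ at $w$ disappear.

For fixed $w$ the events $\mathcal E_{v\to w}$ are mutually exclusive: if both $\mathcal E_{v\to w}$ and $\mathcal E_{v'\to w}$ occur with $v\ne v'$, then $v$ and $v'$ both lie in $N[w]$, and each would have a smaller priority than the other. So in the sum $\sum_{(v,w)}d(w)\,\mathbf 1[\mathcal E_{v\to w}]$ each $w$ contributes its edges at most once, and each disappearing edge is counted at most twice, once for each endpoint. Using (2), the conditional expected number of removed edges is at least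
$$\frac12\sum_{(v,w)}\frac{d(w)}{d(v)+d(w)}=\frac12\sum_{vw\in E(H)}\frac{d(w)+d(v)}{d(v)+d(w)}=\frac{|E(H)|}2,$$
where the first sum is over ordered pairs and the second over edges. Without the conditioning, the expected number is at least $(1-n^{-2})|E(H)|/2\ge|E(H)|/4$ for $n\ge2$.

**Step 5: $O(\log n)$ rounds suffice with high probability.** By Step 4, each round multiplies the expected number of remaining conflict edges by at most $3/4$, whatever happened before. There are at most $n^2$ edges at the start, so after $r$ rounds the expected number is at most $n^2(3/4)^r$. Take $r=\lceil 5\log n/\log(4/3)\rceil$, so that $(3/4)^r\le n^{-5}$ and the expectation is at most $n^{-3}$. By Markov's inequality, with probability at least $1-n^{-3}$ no conflict edge remains after $r$ rounds. Then no remaining candidate shares a resource with another one, and one more round selects all of them.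

This holds for each MIS computation conditionally on everything that happened before it. There are at most $1+2(\lfloor\log_2n\rfloor+1)\le3+2\log_2n$ of them. By the union bound, all of them finish within $r+1=O(\log n)$ rounds with probability at least $1-(3+2\log_2n)/n^3$. For $n\ge3$ we have $3+2\log_2n\le n^2$ (true for $n=3$, since $3+2\log_23<7\le 9$, and the right side grows faster), so this is at least $1-1/n$. For $n\le2$ every MIS computation ends after at most two rounds anyway.

**Step 6: the rest of a phase.** The components of the current forest are found by (SV) in $O(\log n)$ time with $O(n+m)$ processors. For each edge $vx$ with $v\in X$ outside the forest and $x$ in it, form the pair ($v$, component of $x$), and sort these pairs by (Co). By Fact A, $v$ is alive iff none of its pairs occurs twice, and the pairs of an alive $v$ list its set $\Gamma(v)$. Segmented sums count the listed components among them and give $A_1$, $w(v)$ and $U(v)$. The incidences of Step 1 are then read off from the edges of $G$. All this takes $O(\log n)$ time with $O(n+m)$ processors.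

Altogether there are $O(\log n)$ phases. With probability at least $1-1/n$ each MIS computation takes $O(\log n)$ rounds of $O(\log n)$ time. The total is then $O(\log^3n)$ time with $O(n+m)$ processors. This proves Theorem 2.1. $\square$

## 9. Berge-acyclic hyperedge sets, MIS by one call, and the lexicographically first forest

**Definition.** The *incidence graph* of a hypergraph is the bipartite graph whose nodes are the vertices and the hyperedges, with a vertex joined to each hyperedge that contains it. A set of hyperedges is *Berge-acyclic* if the incidence graph restricted to it is a forest.

For example, the hyperedges $\{1,2,3\}$ and $\{3,4\}$ form a Berge-acyclic set: their incidence graph is a tree with six nodes and five edges. The hyperedges $\{1,2,3\}$ and $\{1,2\}$ do not: they and the vertices $1,2$ form a 4-cycle.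

**Proof of Theorem 2.2.** Let $G$ be the incidence graph of the given hypergraph, let $S_0$ be the set of hypergraph vertices and $X$ the set of hyperedges. The set $S_0$ is independent in $G$, so $G[S_0]$ is a forest and MF$(G,X,S_0)$ is a legitimate instance. A set $S=S_0\cup F$ with $F\subseteq X$ induces a forest iff $F$ is Berge-acyclic, since vertices in no hyperedge of $F$ are isolated nodes and do not matter. So the solutions are exactly the sets $S_0\cup F$ with $F$ a maximal Berge-acyclic set of hyperedges. By Theorem 1 one of them is found in NC. $\square$

The extension form is needed here: the hypergraph vertices must all be present, and only hyperedges may be added.

**Proof of Theorem 2.3.** Given a graph $H$ in which an MIS is wanted, let $G$ be $H$ plus a new vertex $r$ adjacent to all of $V(H)$. Take $S_0=\{r\}$ and $X=V(H)$. For $Y\subseteq V(H)$,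
$$G[Y\cup\{r\}]\text{ is a forest}\iff Y\text{ is independent in }H. \tag{3}$$
Indeed, an edge of $H[Y]$ forms a triangle with $r$; and if $Y$ is independent, $G[Y\cup\{r\}]$ is a star with center $r$. By (3), $\{r\}\cup Y$ solves MF$(G,X,S_0)$ iff $Y$ is independent in $H$ and $Y\cup\{v\}$ is not independent for any $v\in V(H)\setminus Y$. So the solutions are exactly the sets $\{r\}\cup Y$ with $Y$ an MIS of $H$, and one call of the extension problem yields an MIS. The other direction, from the extension problem to $O(\log n)$ successive MIS calls and NC operations, is Theorem 1. $\square$

**Definition.** For a graph with ordered vertices, the *lexicographically first* maximal induced forest is the output of the greedy algorithm that goes through the vertices in order and takes a vertex iff it and the vertices taken so far induce a forest. The lexicographically first MIS is defined in the same way with "are independent" in place of "induce a forest".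

Recall that a problem is P-complete if it is solvable in polynomial time and every problem in P reduces to it by a reduction computable in NC (or, more strictly, in logarithmic space); if a P-complete problem is in NC, then P $=$ NC. For a problem with an output set, the decision problem asks whether a given vertex belongs to the output.

**Proof of Theorem 2.4.** The greedy algorithm runs in polynomial time, so membership in P is clear. For hardness we reduce from the lexicographically first MIS, which is P-complete to compute by (C). Given $H$ with ordered vertices, form the graph $G$ of the proof of Theorem 2.3, and order $r$ first and then $V(H)$ in its given order. The greedy algorithm for induced forests takes $r$. After that, if $Y$ is the set of vertices of $H$ taken so far, it takes the next vertex $v$ iff $G[\{r\}\cup Y\cup\{v\}]$ is a forest. By (3), this holds iff $Y\cup\{v\}$ is independent in $H$. So it takes exactly the vertices that the greedy algorithm for independent sets takes, and it outputs $\{r\}$ together with the lexicographically first MIS of $H$. $\square$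

For example, let $H$ be the path with edges $ab,bc$ and order $a,b,c$. The greedy algorithm on $G$ takes $r$ and $a$, refuses $b$ because of the triangle $r,a,b$, and takes $c$; and $\{a,c\}$ is the lexicographically first MIS of $H$.

So the greedy order of Section 1 cannot simply be followed in parallel: the lexicographically first maximal induced forest is not computable in NC unless P $=$ NC. By Theorem 1, an arbitrary maximal induced forest is computable in NC, even one that extends a prescribed forest inside a prescribed vertex set. The parallel tractability of MF comes from the freedom to choose which maximal forest is output.
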